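\title{The optimal competitive ratio of the on-line transportation problem}

\begin{abstract}
In the on-line transportation problem, requests appear one at a time in a metric space, and each must be assigned at once to one of $m$ sites of limited capacity, at a cost equal to the distance. We prove that the optimal competitive ratio of deterministic algorithms is exactly $2m-1$, for every choice of the capacities. The upper bound is attained by a work function algorithm that measures distances from the site nearest to the request rather than from the request itself. Its cost is at most $(2m-3)\,\mathrm{OPT}+2D$, where $D$ is the sum of the distances from the requests to their nearest sites, and no deterministic algorithm satisfies a better bound of the form $\alpha\,\mathrm{OPT}+\beta D$.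
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $(X,d)$ be a metric space and let $S$ be a set of $m$ \emph{sites}. Each site $s\in S$ has a location in $X$, which we also denote by $s$, and an integer \emph{capacity} $c_s\ge1$, the number of servers that it holds. Requests $r_1,\dots,r_n\in X$ with $n\le\sum_s c_s$ arrive one at a time. When $r_i$ arrives, an on-line algorithm must assign it, immediately and irrevocably, to a site $s$ that still has an unused server; such a site is called \emph{free}, and a site with no unused server is \emph{full}. The assignment uses up one server of $s$ and costs $d(r_i,s)$. The algorithm knows the sites, the capacities and the distances among the points seen so far; it knows neither the future requests nor their number. All algorithms in this paper are deterministic.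

Write $\mathrm{ALG}$ for the total cost of the algorithm and $\mathrm{OPT}$ for the least cost of an off-line assignment of the same requests under the same capacities. The algorithm is \emph{$\rho$-competitive} if $\mathrm{ALG}\le\rho\,\mathrm{OPT}$ on every instance, and its \emph{competitive ratio} is the infimum of all such $\rho$. The ratio measures the price of deciding without knowing the future. The question, posed in \cite{FW}, is to find the optimal competitive ratio as a function of the number $m$ of sites alone, the capacities being arbitrary, and in particular to decide whether a $(2m-1)$-competitive algorithm exists.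

The following facts are known. They explain the question and are not used in the proofs.
\begin{itemize}
\item When all capacities equal $1$ (the on-line \emph{assignment} problem), the algorithm PERMUTATION has competitive ratio $2m-1$, and no algorithm has a smaller ratio, already on a star with the servers at the leaves.
\item The greedy algorithm, which assigns each request to the closest free site, has competitive ratio $2^m-1$, both for unit capacities and when all capacities equal an integer $k$.
\item When all capacities equal $k$, PERMUTATION has competitive ratio $\Theta(km)$.
\end{itemize}
One can always replace a site of capacity $c_s$ by $c_s$ sites of capacity $1$ at the same location. This does not change $\mathrm{OPT}$, so the first fact gives a $(2\sum_sc_s-1)$-competitive algorithm. That bound counts servers, although servers at one site are interchangeable: an algorithm only ever chooses among $m$ places. One therefore expects a bound that counts sites. The greedy algorithm has such a bound for equal capacities, and it agrees with $2m-1$ for $m=1$ and $m=2$, but it is exponential in $m$. The natural guess is that $2m-1$ remains the truth for all capacities, and this is what we prove.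

For each $i$ let $u_i$ be a site nearest to $r_i$ among all $m$ sites, free or full, with ties broken by a fixed order of the sites, and put
\[
D=\sum_{i=1}^n d(r_i,u_i).
\]
This is the optimal cost when the capacities are ignored. Every assignment pays at least $d(r_i,u_i)$ for $r_i$, so $0\le D\le\mathrm{OPT}$, and $D=0$ exactly when all requests are located at sites.

\begin{theorem}\label{thm:upper}
There is a deterministic on-line algorithm which, on every instance with $m$ sites and arbitrary capacities, satisfies
\[
\mathrm{ALG}\le(2m-3)\,\mathrm{OPT}+2D\le(2m-1)\,\mathrm{OPT}.
\]
\end{theorem}

A \emph{star} with $\ell$ leaves is the metric space consisting of a center and $\ell$ leaves, in which the center is at distance $1$ from each leaf and any two leaves are at distance $2$.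

\begin{theorem}\label{thm:lower}
For every $m\ge1$ and every capacity vector $(c_s)_{s\in S}$, no deterministic algorithm has competitive ratio below $2m-1$, even on a star. Hence the optimal competitive ratio is exactly $2m-1$.
\end{theorem}

The middle term in Theorem~\ref{thm:upper} equals $(2m-1)D+(2m-3)(\mathrm{OPT}-D)$: the part of the optimal cost that is caused by the capacities is paid at a lower rate than the part that is caused by the distance to the sites. Both rates are sharp.

\begin{theorem}\label{thm:sharp}
Let $m\ge2$.
\begin{itemize}
\item[(a)] On instances in which all requests are located at sites, the algorithm of Theorem~\ref{thm:upper} is $(2m-3)$-competitive. For every capacity vector, no deterministic algorithm has a smaller competitive ratio on such instances.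
\item[(b)] Let $\alpha,\beta\in\mathbb R$. If some deterministic algorithm satisfies $\mathrm{ALG}\le\alpha\,\mathrm{OPT}+\beta D$ on all instances with $m$ sites, then $\alpha x+\beta y\ge(2m-3)x+2y$ whenever $0\le y\le x$. Thus the bound of Theorem~\ref{thm:upper} is the best possible bound of this form.
\end{itemize}
\end{theorem}

The lower bounds are short and show where the numbers come from, so we prove them first, in Section~\ref{sec:lower}. Section~\ref{sec:alg} defines the algorithm, and Sections~\ref{sec:detour}--\ref{sec:sum} analyze it.

\section{Lower bounds on stars}\label{sec:lower}

All lower bounds come from one chase. A request at the center forces the algorithm to use up some leaf without any information. The adversary then requests that leaf, which forces the algorithm to use up a second leaf, and so on. Capacities do not help, because the spare servers can be used up beforehand at no cost to the off-line solution.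

\begin{lemma}\label{lem:chase}
Let $\ell\ge1$. Take a star with $\ell$ leaves and one site at each leaf, and either \textup{(i)} no other site, or \textup{(ii)} one more site, at the center. Let the capacities be arbitrary, and let $A$ be a deterministic algorithm that pays $0$ on every request sequence in this star with $\mathrm{OPT}=0$. Then there is a request sequence on which $A$ pays $2\ell-1$ and $\mathrm{OPT}=1$. In case \textup{(i)} it has $D=1$; in case \textup{(ii)} all its requests are located at sites and $D=0$.
\end{lemma}

\begin{proof}
First issue $c_s-1$ requests at each leaf $s$ and, in case (ii), as many requests at the center as its capacity. For this initial sequence $\mathrm{OPT}=0$, so $A$ pays $0$ on it. Different sites are at positive distance, so $A$ serves every request at its own location. Now each leaf has exactly one unused server and there is none at the center.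

Issue a request at the center. The algorithm serves it from some leaf $x_1$ and pays $1$. Then, for $k=1,\dots,\ell-1$, issue a request at $x_k$. The leaf $x_k$ is full, so $A$ serves this request from a free leaf $x_{k+1}\notin\{x_1,\dots,x_k\}$ and pays $2$. In total $A$ pays $1+2(\ell-1)=2\ell-1$, and the number of requests equals the total capacity.

Each leaf $s\ne x_\ell$ has received $c_s$ requests, and $s=x_\ell$ has received $c_s-1$. Off-line, send the last request at the center to $x_\ell$ and serve all other requests in place; this costs $1$. No assignment costs less. In case (i) the only request not located at a site is the one at the center, which is at distance $1$ from every site, so $\mathrm{OPT}\ge D=1$. In case (ii) the requests at the center outnumber its servers by one, so one of them travels to a leaf.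
\end{proof}

The adversary must know the leaves $x_k$; this is where determinism is used. Ignorance of $n$ is used only to force $A$ to serve the initial requests in place, and it is not essential: if $A$ is told that $n=\sum_sc_s$ and pays something on the initial sequence, the adversary raises the number of requests at each site $s$ to $c_s$, and again $\mathrm{OPT}=0<\mathrm{ALG}$.

\begin{proof}[Proof of the lower bounds in Theorems~\ref{thm:lower} and~\ref{thm:sharp}(a)]
An algorithm that is $\rho$-competitive for some finite $\rho$ pays $0$ when $\mathrm{OPT}=0$. Case (i) of Lemma~\ref{lem:chase} with $\ell=m$ gives $\rho\ge2m-1$. If the algorithm is $\rho$-competitive only on instances with all requests at sites, the hypothesis of the lemma still holds, since $\mathrm{OPT}=0$ forces every request to be at a site. Case (ii) with $\ell=m-1\ge1$ then gives $\rho\ge2(m-1)-1=2m-3$.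
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
If $\mathrm{OPT}=0$ then $D=0$, so the algorithm pays $0$ and Lemma~\ref{lem:chase} applies. Case (ii) with $\ell=m-1$ has $(\mathrm{OPT},D)=(1,0)$ and gives $\alpha\ge2m-3$. Case (i) with $\ell=m$ has $(\mathrm{OPT},D)=(1,1)$ and gives $\alpha+\beta\ge2m-1$. For $0\le y\le x$ both $x-y$ and $y$ are nonnegative, so
\[
\alpha x+\beta y=\alpha(x-y)+(\alpha+\beta)y\ge(2m-3)(x-y)+(2m-1)y=(2m-3)x+2y.\qedhere
\]
\end{proof}

\section{The work function and the algorithm}\label{sec:alg}

What an algorithm carries into the future is only the number of servers used at each site. A \emph{state of size $k$} is an integer vector $a=(a_s)_{s\in S}$ with $0\le a_s\le c_s$ for all $s$ and $\sum_sa_s=k$. We write $e_s$ for the unit vector of the site $s$. An \emph{assignment} of the first $k$ requests is a map $\sigma\colon\{1,\dots,k\}\to S$; its \emph{count vector} has entries $|\sigma^{-1}(s)|$, and $\sigma$ is \emph{feasible} if its count vector is a state. The \emph{work function} is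
\[
w_k(a)=\min\Big\{\sum_{j\le k}d(r_j,\sigma(j)) : \sigma\text{ has count vector }a\Big\}
\]
for states $a$ of size $k$. It is the least cost at which one could have served $r_1,\dots,r_k$, in hindsight, and ended in the state $a$. Any request may go to any site, so the minimum is over a nonempty finite set. We have $w_0(0)=0$, and $\mathrm{OPT}$ is the minimum of $w_n$ over the states of size $n$.

\medskip
\noindent\textbf{The algorithm.} Let $a_0=0$, and let $a_{i-1}$ be the state before $r_i$ arrives. Assign $r_i$ to a free site $s_i$ that minimizes the \emph{score}
\begin{equation}\label{eq:score}
w_i(a_{i-1}+e_s)+d(u_i,s)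
\end{equation}
over all free sites $s$, breaking ties arbitrarily, and set $a_i=a_{i-1}+e_{s_i}$.
\medskip

A free site exists because $i-1<n\le\sum_sc_s$. The score depends only on $r_1,\dots,r_i$, so the algorithm is on-line. The value $w_i(a)$ is the cost of a minimum-cost flow of value $i$ in the network with arcs from a source to each request (capacity $1$), from each request $r_j$ to each site $s$ (cost $d(r_j,s)$), and from each site $s$ to a sink (capacity $a_s$); with integer capacities some optimal flow is integral, hence an assignment. So each step takes at most $m$ minimum-cost-flow computations.

The first term of the score prefers states that are cheap in hindsight, and the second prefers short moves. The distance is measured from $u_i$ and not from $r_i$; Remark~\ref{rem:why} shows what this buys.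

\begin{remark}\label{rem:nearest}
If the nearest site $u=u_i$ is free, it minimizes the score. Indeed, let $s$ be any free site, take an optimal assignment with count vector $a_{i-1}+e_s$, and move one request $r_j$ from $s$ to $u$. The cost rises by $d(r_j,u)-d(r_j,s)\le d(u,s)$, so $w_i(a_{i-1}+e_u)\le w_i(a_{i-1}+e_s)+d(u,s)$. Up to ties, then, the work function decides only where a request goes when its nearest site is full. For $m\le2$ there is at most one choice in that situation, so $m=3$ is the smallest case of interest.
\end{remark}

\begin{example}\label{ex:line}
Let $0<\delta<1$. On the real line take three sites $L=-1-\delta$, $M=1$, $R=3$ of capacity $1$. On the requests $0,1,3$ the greedy algorithm uses $M,R,L$ and pays $1+2+(4+\delta)$, while the assignment to $L,M,R$ costs $1+\delta$. The ratio tends to $7=2^3-1$ as $\delta\to0$. Greedy's first choice cannot be faulted, but its second moves away from the server at $L$, which the off-line solution uses for the first request.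

Our algorithm sees this. For $r_1=0$ we have $u_1=M$, the scores of $L,M,R$ are $3+2\delta$, $1$, $5$, and $s_1=M$. For $r_2=1$ we have $u_2=M$, which is full. Comparing the two assignments for each state,
\[
w_2(e_M+e_L)=\min\{1+\delta,\,3+\delta\}=1+\delta,\qquad w_2(e_M+e_R)=\min\{3,\,3\}=3 ,
\]
so the scores of $L$ and $R$ are $(1+\delta)+(2+\delta)=3+2\delta$ and $3+2=5$. The algorithm takes $s_2=L$, although $R$ is closer, and $s_3=R$ is then forced. If $r_3=3$, the total is $3+\delta$. If $r_3=L$, the total is $1+(2+\delta)+(4+\delta)=7+2\delta$, but now $\mathrm{OPT}=3$: serving $r_3$ in place leaves $M$ and $R$ for $r_1,r_2$ at cost $3$, and otherwise $r_3$ costs at least $2+\delta$ and $r_1$ at least $1$.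
\end{example}

\section{Extended costs and detours}\label{sec:detour}

The score is built so that the cost of the algorithm telescopes. Define the \emph{extended cost} of step $i$ as the winning score minus the previous value of the work function,
\[
E_i=w_i(a_i)+d(u_i,s_i)-w_{i-1}(a_{i-1}).
\]
Summing over $i$ gives $\sum_id(u_i,s_i)=\sum_iE_i-w_n(a_n)$. Since $d(r_i,s_i)\le d(r_i,u_i)+d(u_i,s_i)$ and $w_n(a_n)\ge\mathrm{OPT}$,
\begin{equation}\label{eq:tele}
\mathrm{ALG}\le D+\sum_{i=1}^nE_i-\mathrm{OPT}.
\end{equation}
The difficulty is that $E_i$ depends on the state $a_{i-1}$, which is the outcome of all earlier decisions and about which we know nothing. We want to bound $E_i$ by the increase of a quantity that depends on the requests alone.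

To find that quantity, absorb the term $d(u_i,s)$ of the score into the cost function. For a point $v\in X$ define the \emph{detour}
\[
\gamma^v(j,s)=d(r_j,s)+d(s,v)-d(r_j,v),
\]
the extra length of a trip from $r_j$ to $v$ that passes through $s$. The triangle inequality gives $\gamma^v(j,s)\ge0$, and also $d(s,v)\le d(s,r_j)+d(r_j,v)$, so
\begin{equation}\label{eq:detour}
0\le\gamma^v(j,s)\le2\,d(r_j,s),\qquad\text{and}\qquad\gamma^v(j,s)=0\ \text{ if }s=v .
\end{equation}
Let $W^v_k(a)$ be the minimum of $\sum_{j\le k}\gamma^v(j,\sigma(j))$ over assignments $\sigma$ with count vector $a$. For such $\sigma$ we have $\sum_{j\le k}d(\sigma(j),v)=\sum_sa_sd(s,v)$, which depends on $a$ only. Hence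
\[
W^v_k(a)=w_k(a)+\sum_sa_s\,d(s,v)-\sum_{j\le k}d(r_j,v),
\]
and for a state $a$ of size $i-1$ and a site $s$ with $a_s<c_s$,
\begin{equation}\label{eq:shift}
W^v_i(a+e_s)-W^v_{i-1}(a)=w_i(a+e_s)+d(v,s)-w_{i-1}(a)-d(r_i,v).
\end{equation}
With $v=u_i$ and $a=a_{i-1}$, the right-hand side is the score of $s$ minus a quantity independent of $s$. So the algorithm moves to a state $a_{i-1}+e_s$ that minimizes $W^{u_i}_i$ among those it can reach, and
\begin{equation}\label{eq:E}
E_i=d(r_i,u_i)+\min_{s\text{ free}}W^{u_i}_i(a_{i-1}+e_s)-W^{u_i}_{i-1}(a_{i-1}).
\end{equation}
The quantity that does not depend on the algorithm is the global minimum,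
\[
\varepsilon_k(v)=\min_aW^v_k(a)=\min_{\sigma\text{ feasible}}\ \sum_{j\le k}\gamma^v(j,\sigma(j)),
\]
the least total detour when $r_1,\dots,r_k$ all travel to $v$, each through a server of its own. The key inequality, proved in the next section, is
\begin{equation}\label{eq:key}
E_i\le d(r_i,u_i)+\varepsilon_i(u_i)-\varepsilon_{i-1}(u_i).
\end{equation}
It charges step $i$ to the growth of one potential, $\varepsilon(u_i)$, and there are only $m$ potentials.

\begin{example}\label{ex:charge}
Continue Example~\ref{ex:line} with $r_1=0$, $r_2=M$, $r_3=L$, so that $u_1=u_2=M$ and $u_3=L$. The extended costs are
\[
E_1=1,\qquad E_2=(3+2\delta)-1=2+2\delta,\qquad E_3=3+(4+\delta)-(1+\delta)=6 .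
\]
On the line, $\gamma^v(j,s)$ is twice the distance from $s$ to the segment between $r_j$ and $v$. For $v=M$, the detours through $L,M,R$ are $2+2\delta,\,0,\,4$ for $r_1$ and $4+2\delta,\,0,\,4$ for $r_2$. So $\varepsilon_1(M)=0$. Only one of the two requests can use $M$, and the cheapest way out is $r_1\mapsto L$, $r_2\mapsto M$, so $\varepsilon_2(M)=2+2\delta$. For $v=L$, the detours are $0,2,6$ for $r_1$, then $0,0,4$ for $r_2$, and $0,\,4+2\delta,\,8+2\delta$ for $r_3$. So $\varepsilon_2(L)=0$. With three requests all sites are used. If $r_3\mapsto L$, the total is $2+4$ or $6+0$; if $r_3\mapsto M$, it is at least $(4+2\delta)+4$; if $r_3\mapsto R$, it is at least $8+2\delta$. Hence $\varepsilon_3(L)=6$. Thus \eqref{eq:key} holds with equality at all three steps: $1=1+0$, $2+2\delta=0+(2+2\delta)$ and $6=0+6$. A step is expensive when servers are scarce around $u_i$, and then any feasible way of routing the requests to $u_i$ is forced into longer detours.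
\end{example}

\section{One step of a work function}\label{sec:step}

By \eqref{eq:E}, inequality \eqref{eq:key} says that the best step from $a_{i-1}$ raises $W^{u_i}$ by no more than the minimum of $W^{u_i}$ rises. The point $u_i$ changes from step to step, so $a_{i-1}$ has no reason to be a minimizer of $W^{u_i}_{i-1}$, and we need the statement for an arbitrary starting state. It is a fact about assignments and uses no metric. In this section $\gamma(j,s)$ are arbitrary real costs and $W_k(a)$ is the minimum of $\sum_{j\le k}\gamma(j,\sigma(j))$ over assignments $\sigma$ of the first $k$ requests with count vector $a$. Extending an optimal assignment by sending request $k$ to $t$ gives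
\begin{equation}\label{eq:ext}
W_k(x+e_t)\le W_{k-1}(x)+\gamma(k,t)
\end{equation}
for every state $x$ of size $k-1$ with $x_t<c_t$.

The plan is to imitate a globally optimal assignment of the first $i$ requests. If it sends request $i$ to a site $t$ that is free in our state $a$, we step to $t$. If $t$ is full in $a$, then $a$ uses $t$ more than the optimal assignment did before request $i$, and we must find a site $s$ that $a$ uses less and to which, in hindsight, one unit of load can be moved from $t$ at a controlled price. The following exchange property supplies $s$.

\begin{lemma}\label{lem:exchange}
Let $a,b$ be states of size $k$ and let $t$ be a site with $a_t>b_t$. Then there is a site $s$ with $a_s<b_s$ such that $a-e_t+e_s$ and $b+e_t-e_s$ are states and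
\[
W_k(a-e_t+e_s)+W_k(b+e_t-e_s)\le W_k(a)+W_k(b).
\]
\end{lemma}

\begin{proof}
Let $\sigma$ and $\tau$ be optimal assignments with count vectors $a$ and $b$. Form a directed multigraph on the sites with one arc $\sigma(j)\to\tau(j)$ for each $j\le k$ with $\sigma(j)\ne\tau(j)$. A request with $\sigma(j)=\tau(j)$ contributes equally to $a$ and $b$, so at each site $v$ the outdegree minus the indegree equals $a_v-b_v$.

Start at $t$ and follow arcs, never using an arc twice, until no unused arc leaves the current site. The walk ends because there are finitely many arcs. It does not end at $t$: whenever it is at $t$, it has left $t$ as often as it has entered, so the number of used outgoing arcs is at most the indegree of $t$, which is less than the outdegree. So it ends at a site $s\ne t$. It has entered $s$ once more than it has left, and it has used all arcs out of $s$. Hence the indegree of $s$ exceeds its outdegree, that is, $a_s<b_s$. From $b_t<a_t$ and $a_s<b_s$ we get $0\le a_t-1$, $b_t+1\le c_t$, $a_s+1\le c_s$ and $0\le b_s-1$, so both new vectors are states of size $k$.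

Let $J$ be the set of requests whose arcs lie on the walk, and swap the two assignments on $J$: let $\sigma'$ equal $\tau$ on $J$ and $\sigma$ elsewhere, and let $\tau'$ equal $\sigma$ on $J$ and $\tau$ elsewhere. Passing from $\sigma$ to $\sigma'$ changes the count vector by $\sum_{j\in J}(e_{\tau(j)}-e_{\sigma(j)})$, which telescopes along the walk to $e_s-e_t$. So $\sigma'$ has count vector $a-e_t+e_s$. The change from $\tau$ to $\tau'$ is the negative of this, so $\tau'$ has count vector $b+e_t-e_s$. For each $j$ the pair of sites $\sigma'(j),\tau'(j)$ is the pair $\sigma(j),\tau(j)$ in some order, so the costs of $\sigma'$ and $\tau'$ add up to $W_k(a)+W_k(b)$.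
\end{proof}

\begin{lemma}\label{lem:step}
Let $1\le i\le\sum_sc_s$ and let $a$ be any state of size $i-1$. Then
\[
\min_{s:\,a_s<c_s}W_i(a+e_s)-W_{i-1}(a)\ \le\ \min W_i-\min W_{i-1},
\]
where the minima on the right are over all states of size $i$ and $i-1$.
\end{lemma}

\begin{proof}
Write $W=W_{i-1}$. Take a feasible assignment of the first $i$ requests of cost $\min W_i$. Let $t$ be the site of request $i$ and let $b$ be the count vector of the first $i-1$ requests. Then $b_t+1\le c_t$, and the first $i-1$ requests cost at least $W(b)$, so
\begin{equation}\label{eq:opt}
W(b)+\gamma(i,t)\le\min W_i .
\end{equation}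

\emph{Case 1: $a_t<c_t$.} Step to $t$. By \eqref{eq:ext} and \eqref{eq:opt},
\[
W_i(a+e_t)-W(a)\le\gamma(i,t)\le\min W_i-W(b)\le\min W_i-\min W .
\]

\emph{Case 2: $a_t=c_t$.} Then $a_t>b_t$. Let $s$ be the site given by Lemma~\ref{lem:exchange} for $k=i-1$. It is admissible, since $a_s<b_s\le c_s$. To bound $W_i(a+e_s)$, do not send request $i$ to $s$; send it to $t$ on top of the state $a-e_t+e_s$, which has room at $t$. By \eqref{eq:ext}, Lemma~\ref{lem:exchange} and \eqref{eq:opt},
\begin{align*}
W_i(a+e_s)-W(a)&\le\gamma(i,t)+W(a-e_t+e_s)-W(a)\\
&\le\gamma(i,t)+W(b)-W(b+e_t-e_s)\\
&\le\min W_i-\min W .\qedhere
\end{align*}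
\end{proof}

Applying Lemma~\ref{lem:step} to the costs $\gamma=\gamma^{u_i}$ and the state $a=a_{i-1}$, and inserting the result into \eqref{eq:E}, proves \eqref{eq:key}. The second step of Example~\ref{ex:charge} is Case~2 with $a=e_M$, $t=M$, $b=e_L$ and $s=L$: the state $e_M+e_L$ is valued by moving $r_1$ to $L$ in hindsight, although the algorithm itself sends $r_2$ there.

\section{Summing the potentials}\label{sec:sum}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
In \eqref{eq:key} the site $u_i$ varies with $i$, so the increments do not telescope as they stand. They do after we add the increments of the other potentials, and this is allowed because the potentials are monotone. Indeed, restrict a feasible assignment attaining $\varepsilon_i(v)$ to the first $i-1$ requests. It stays feasible, and we have dropped a detour, which is nonnegative by \eqref{eq:detour}. So $\varepsilon_{i-1}(v)\le\varepsilon_i(v)$ for all $i$ and $v$. Since each $u_i$ belongs to $S$ and $\varepsilon_0(v)=0$, summing \eqref{eq:key} gives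
\begin{equation}\label{eq:sumE}
\sum_{i=1}^nE_i\le D+\sum_{i=1}^n\sum_{v\in S}\big(\varepsilon_i(v)-\varepsilon_{i-1}(v)\big)=D+\sum_{v\in S}\varepsilon_n(v).
\end{equation}

It remains to compare the final potentials with $\mathrm{OPT}$. Let $\sigma$ be a feasible assignment of all $n$ requests of cost $\mathrm{OPT}$, and use it as a competitor in the definition of $\varepsilon_n(v)$ for every $v$. For a fixed request $j$, \eqref{eq:detour} shows that $\gamma^v(j,\sigma(j))$ vanishes for $v=\sigma(j)$ and is at most $2d(r_j,\sigma(j))$ for each of the other $m-1$ sites. Therefore
\begin{equation}\label{eq:final}
\sum_{v\in S}\varepsilon_n(v)\le\sum_{j=1}^n\sum_{v\in S}\gamma^v(j,\sigma(j))\le2(m-1)\sum_{j=1}^nd(r_j,\sigma(j))=2(m-1)\,\mathrm{OPT}.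
\end{equation}
Combining \eqref{eq:tele}, \eqref{eq:sumE} and \eqref{eq:final},
\[
\mathrm{ALG}\le2D+2(m-1)\,\mathrm{OPT}-\mathrm{OPT}=(2m-3)\,\mathrm{OPT}+2D ,
\]
and $D\le\mathrm{OPT}$ gives the second inequality.
\end{proof}

If all requests are located at sites then $D=0$, and Theorem~\ref{thm:upper} gives $\mathrm{ALG}\le(2m-3)\,\mathrm{OPT}$. With the lower bounds of Section~\ref{sec:lower}, this completes the proofs of Theorems~\ref{thm:lower} and~\ref{thm:sharp}.

\begin{remark}\label{rem:why}
The proofs of \eqref{eq:tele} and \eqref{eq:key} hold for any points $u_i\in X$ chosen on-line, with $D$ read as $\sum_id(r_i,u_i)$, and \eqref{eq:sumE} holds with $S$ replaced by the set $P$ of points that occur as $u_i$. Take $u_i=r_i$, so that the score uses the true distance $d(r_i,s)$. Then the terms $d(r_i,u_i)$ vanish and \eqref{eq:detour} gives $\varepsilon_n(v)\le2\,\mathrm{OPT}$ for each $v\in P$, so $\mathrm{ALG}\le(2|P|-1)\,\mathrm{OPT}$, where $|P|$ is the number of distinct request locations. For unit capacities $|P|\le n\le m$, and this is the bound $2m-1$. For general capacities $|P|$ can be as large as $\sum_sc_s$, and the argument counts servers again. Taking $u_i$ in $S$ caps the number of potentials at $m$. It costs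 $2D$, and it saves $2\,\mathrm{OPT}$ in \eqref{eq:final}, because each request makes no detour on the way to its own optimal site. That $u_i$ is a \emph{nearest} site is used only for $D\le\mathrm{OPT}$, which says that the saving covers the cost.
\end{remark}

\begin{remark}
The triangle inequality enters the proof of Theorem~\ref{thm:upper} in \eqref{eq:tele} and \eqref{eq:detour} only, and it cannot be dropped. Take two sites of capacity $1$ and a first request at cost $1$ from both. Let the second request have cost $0$ to the site that the algorithm used and cost $K$ to the other. The algorithm pays $1+K$ and the optimum is $1$. In a metric space the two sites would be at distance at most $2$, which forces $K\le2$ and gives the ratio $3=2m-1$; without the triangle inequality $K$ is unbounded.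
\end{remark}

\begin{thebibliography}{9}

\bibitem{FW}
Amos Fiat and Gerhard J. Woeginger (Eds.),
\texttt{https://github.com/JanuszWitkowski/online-algorithms}.

\end{thebibliography}
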